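\title{Minimum fibers of the Boolean lattice}

\begin{abstract}
A fiber of a finite ordered set is a subset that meets every maximal antichain.
We prove the conjecture of Lonc and Rival that every fiber of the Boolean lattice
$2^n$ has at least $2^{n/2+1}-1$ elements if $n$ is even and at least
$3\cdot 2^{(n-1)/2}-1$ elements if $n$ is odd. We also show that the fibers of this
size are exactly the sets of all elements comparable to a fixed subset of size
$\lfloor n/2\rfloor$ or $\lceil n/2\rceil$. The proof is self-contained: one family of
maximal antichains yields a product inequality that settles even $n$, and a count of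
what that inequality wastes settles odd $n$.
\end{abstract}

\section{Fibers and the conjecture of Lonc and Rival}\label{sec:intro}

Let $X$ be a finite ordered set. Two elements $a,b$ are \emph{comparable} if $a\le b$
or $b\le a$; in particular, every element is comparable to itself. An \emph{antichain}
is a set of pairwise incomparable elements, and it is \emph{maximal} if no further
element can be added to it, that is, if every element of $X$ is comparable to one of
its members. A subset $F\subseteq X$ is a \emph{fiber} of $X$ if it meets every maximal
antichain. The least size of a fiber measures how spread out the maximal antichains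
are: if $X$ is itself an antichain, one element suffices, while in a chain every
singleton is a maximal antichain and the only fiber is $X$.

Every element $x$ gives a fiber. Let $C(x)$ be the set of elements comparable to $x$.
An antichain that misses $C(x)$ can be enlarged by $x$, so it is not maximal; hence
$C(x)$ is a fiber.

This paper concerns the Boolean lattice $2^n$, the family $2^V$ of all subsets of an
$n$-element set $V$, ordered by inclusion. Here $C(x)$ consists of the subsets and the
supersets of $x$, so
\begin{equation}\label{eq:sizeC}
|C(x)|=2^{|x|}+2^{n-|x|}-1 .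
\end{equation}
Raising $|x|$ from $j$ to $j+1$ changes this number by $2^j-2^{n-j-1}$, so it is
smallest when $|x|\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$, where it equals
$2^{n/2+1}-1$ for even $n$ and $3\cdot2^{(n-1)/2}-1$ for odd $n$.

Two observations suggest that one cannot do better. First, for $\emptyset\ne x\ne V$ no
element can be removed from $C(x)$. Indeed, $\{\emptyset\}$ is a maximal antichain; for
$\emptyset\ne y\subseteq x$ the family $\{y\}\cup\{V\setminus\{j\}:j\in y\}$ is a
maximal antichain (a set contains $y$ or misses some $j\in y$) that meets $C(x)$ only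
in $y$; and complementation, which reverses the order and maps $C(x)$ to
$C(V\setminus x)$, takes care of the supersets of $x$. Second, the smallest cases can
be done by hand.

\begin{example}\label{ex:small}
Both $\{\emptyset\}$ and $\{V\}$ are maximal antichains, so every fiber contains
$\emptyset$ and $V$. For $n=1$ the only fiber is $\{\emptyset,V\}=C(\emptyset)=C(V)$,
of size $2$. For $n=2$ a fiber also contains a singleton $x$, since the two singletons
form a maximal antichain; so it has at least $3$ elements, with equality only for
$\{\emptyset,x,V\}=C(x)$.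

Let $n=3$. The three maximal antichains $\{\{i\},V\setminus\{i\}\}$ are disjoint, so a
fiber $F$ has at least $5$ elements. If $|F|=5$, then $F$ contains exactly one member
of each. The singletons form a maximal antichain and so do the $2$-element sets, so
$F$ contains one or two singletons. If $\{i\}$ is the only one, then $F$ contains
$V\setminus\{j\}$ for both $j\ne i$, and $F=C(\{i\})$. If $F$ contains $\{i\}$ and
$\{j\}$, then its $2$-element set is $\{i,j\}$, and $F=C(\{i,j\})$.
\end{example}

Lonc and Rival conjectured that the middle-level sets $C(x)$ are smallest fibers of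
$2^n$ for every $n$; we take the problem from \cite{fibres}. We prove the conjecture
and determine the extremal fibers.

\begin{theorem}\label{thm:bound}
Let $n\ge1$. Every fiber $F$ of $2^n$ satisfies $|F|\ge 2^{n/2+1}-1$ if $n$ is even,
and $|F|\ge 3\cdot2^{(n-1)/2}-1$ if $n$ is odd.
\end{theorem}

By \eqref{eq:sizeC} both bounds are attained, so they are the minimum fiber sizes.
(For $n=0$ the lattice is a single point and the minimum is $1=2^{1}-1$.)

\begin{theorem}\label{thm:extremal}
Equality holds in Theorem~\ref{thm:bound} if and only if $F=C(x)$ for some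
$x\subseteq V$ with $|x|\in\{\lfloor n/2\rfloor,\lceil n/2\rceil\}$.
\end{theorem}

The proof splits a fiber $F$ into a lower part with $\ell$ members and an upper part
with $p$ members, and encodes almost every subset of $V$ by a pair consisting of one
member of each part. This gives $\ell(p+1)\ge2^n$, and for even $n$ the bound follows
from the inequality of arithmetic and geometric means (Section~\ref{sec:product}). For
odd $n$ that inequality leaves room for $\ell\approx p\approx 2^{n/2}$. We exclude this
by showing that the two parts live, approximately, on complementary subsets of $V$,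
one of which has at most $(n-1)/2$ elements and is too small for the part it has to
carry (Section~\ref{sec:odd}). Section~\ref{sec:extremal} treats equality. No results
from the literature are used.

\medskip
\noindent\emph{Notation.} For $X\subseteq V$ we write $2^X$ for the family of subsets
of $X$, regarded as a subfamily of $2^V$, and $y+i$ for $y\cup\{i\}$. A family is a
\emph{down-set} if it contains all subsets of each of its members. For a family
$\mathcal A$, we write $\max\mathcal A$ and $\min\mathcal A$ for its inclusion-maximal
and inclusion-minimal members; both are antichains, and every member of $\mathcal A$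
lies below a member of $\max\mathcal A$ and above a member of $\min\mathcal A$.

\section{A family of maximal antichains and the product inequality}\label{sec:product}

To show that a fiber $F$ is large we need maximal antichains that force new members
into $F$. The plan is to choose antichains depending on $F$, made of some sets known to
lie outside $F$ and of some other sets, one of which must then lie in $F$. The
antichains come from the following construction. Split $V$ into $D$ and
$W=V\setminus D$, and sort the subsets of $V$ by their trace on $W$. Given a down-set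
$\mathcal I$ of $2^W$, cover the sets with trace in $\mathcal I$ from above and the
remaining sets from below.

\begin{lemma}\label{lem:antichain}
Let $\emptyset\ne D\subseteq V$, let $W=V\setminus D$, and let $\mathcal I\subseteq2^W$
be a down-set. Put
\[
Z_1=\{y\cup D:\ y\in\max\mathcal I\},\qquad Z_0=\min\,(2^W\setminus\mathcal I).
\]
Then $Z(D,\mathcal I)=Z_0\cup Z_1$ is a maximal antichain of $2^V$.
\end{lemma}

\begin{proof}
The family $Z_0$ is an antichain, and so is $Z_1$, because $y\cup D\subseteq y'\cup D$
with $y,y'\subseteq W$ gives $y\subseteq y'$. Let $x\in Z_0$ and $y\cup D\in Z_1$. Then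
$y\cup D\not\subseteq x$, because $D$ is nonempty and disjoint from $W\supseteq x$. If
$x\subseteq y\cup D$, then $x\subseteq y$, so $x$ lies in the down-set $\mathcal I$,
contrary to $x\in Z_0$. Hence $Z_0\cup Z_1$ is an antichain.

Let $X\subseteq V$. If $X\cap W\in\mathcal I$, then $X\cap W\subseteq y$ for some
$y\in\max\mathcal I$, and $X\subseteq y\cup D\in Z_1$. Otherwise $X\cap W$ contains
some $x\in Z_0$, and $X\supseteq x$. So the antichain is maximal.
\end{proof}

The hypothesis $D\neq\emptyset$ is needed: for $D=\emptyset$ and
$\mathcal I=\{\emptyset\}$ the construction returns $\emptyset$ together with all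
singletons.

Now fix a fiber $F$ of $2^V$. We want a down-set for which $Z_0$ is certain to miss
$F$. The one to take is the largest down-set contained in $F$,
\[
\mathcal L=\{y\subseteq V:\ 2^y\subseteq F\}.
\]
It is a down-set, $\mathcal L\subseteq F$, and $\emptyset\in\mathcal L$ because
$\{\emptyset\}$ is a maximal antichain.

\begin{lemma}\label{lem:basic}
Let $\emptyset\ne D\subseteq V$ and $W=V\setminus D$. Then $y\cup D\in F$ for some
$y\in\max(\mathcal L\cap2^W)$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:antichain} with $\mathcal I=\mathcal L\cap2^W$. If $x\in Z_0$,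
then all proper subsets of $x$ lie in $\mathcal L\subseteq F$ by minimality, while
$2^x\not\subseteq F$; hence $x\notin F$. The fiber $F$ meets $Z_0\cup Z_1$ and misses
$Z_0$, so it meets $Z_1$.
\end{proof}

For instance, let $V=\{1,2,3\}$ and suppose that $\{1\}$ is the only singleton in $F$,
so that $\mathcal L=\{\emptyset,\{1\}\}$. For $D=\{2\}$ the antichain is
$\{\{3\},\{1,2\}\}$, which forces $\{1,2\}\in F$. The choices $D=\{3\}$ and $D=\{2,3\}$
give $\{\{2\},\{1,3\}\}$ and $\{V\}$ and force $\{1,3\}$ and $V$. Thus
$F\supseteq C(\{1\})$: a small lower part has forced a large upper part.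

To quantify this, it is convenient to record the members of $F$ outside $\mathcal L$
by their complements. Put
\[
\mathcal S=\{V\setminus z:\ z\in F\setminus\mathcal L\},\qquad
\ell=|\mathcal L|,\qquad p=|\mathcal S|,\qquad q=p+1,
\]
so that $|F|=\ell+p$ and $\ell+q=|F|+1$. Call a pair
$(y,s)\in\mathcal L\times\mathcal S$ \emph{good} if
\[
y\cap s=\emptyset\qquad\text{and}\qquad y+i\notin\mathcal L\ \text{ for all } i\in s,
\]
and \emph{wasted} otherwise. Let $\omega$ be the number of wasted pairs.

\begin{proposition}\label{prop:pair}
For every $D\in2^V\setminus\mathcal L$ there is a good pair $(y,s)$ with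
$y\cup s=V\setminus D$. Consequently,
\begin{equation}\label{eq:product}
\ell q\ \ge\ 2^n+\omega .
\end{equation}
\end{proposition}

\begin{proof}
Since $\emptyset\in\mathcal L$, the set $D$ is nonempty. Let $W=V\setminus D$, take $y$
as in Lemma~\ref{lem:basic}, and put $z=y\cup D\in F$. As $z\supseteq D\notin\mathcal L$
and $\mathcal L$ is a down-set, $z\notin\mathcal L$. So $s=V\setminus z=W\setminus y$
lies in $\mathcal S$, and $W$ is the disjoint union of $y$ and $s$. For $i\in s$ the
set $y+i$ lies in $2^W$ and properly contains $y$, so $y+i\notin\mathcal L$ by the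
maximality of $y$. Thus $(y,s)$ is good.

The pair determines $D=V\setminus(y\cup s)$, so the $2^n-\ell$ sets $D$ give distinct
good pairs. There are $\ell p-\omega$ good pairs, whence $2^n-\ell\le\ell p-\omega$.
\end{proof}

We fix one such pair for every $D\notin\mathcal L$ and call it \emph{the pair of $D$}.
From here on, the fiber property is used only through Proposition~\ref{prop:pair} and
$\emptyset\in\mathcal L$.

\begin{example}\label{ex:cone}
Let $F=C(x)$ with $x\ne\emptyset$. If $i\notin x$, then $\{i\}$ is incomparable to $x$,
so $\mathcal L=2^x$, and $\mathcal S$ consists of the proper subsets of $V\setminus x$.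
Every pair is good, the pair of $D$ is $(x\setminus D,\ V\setminus(x\cup D))$, and
$\ell q=2^{|x|}\cdot2^{n-|x|}=2^n$. So \eqref{eq:product} is an equality with
$\omega=0$, and the families $\mathcal L$ and $\mathcal S$ live on the complementary
sets $x$ and $V\setminus x$.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:bound} for even $n$]
By \eqref{eq:product} and the inequality $ab\le\bigl(\frac{a+b}2\bigr)^2$,
\[
2^n\le\ell q\le\Bigl(\frac{|F|+1}{2}\Bigr)^2,
\]
so $|F|\ge2\cdot2^{n/2}-1$.
\end{proof}

\section{Odd dimension: counting wasted pairs}\label{sec:odd}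

Let $n=2k+1$ and $m=2^k$, so that $2^n=2m^2$ and $2^{n-1}=m^2$. We must prove
$\ell+q\ge3m$. The argument above gives only $\ell+q\ge2\sqrt2\,m$. The two extremal
fibers have $(\ell,q)=(m,2m)$ and $(2m,m)$, but the inequality $\ell q\ge2m^2$ also
allows values of $\ell$ and $q$ strictly between $m$ and $2m$ with a smaller sum. To
exclude them we need a lower bound on $\omega$, and for this we look at one element of
$V$ at a time. For $i\in V$ put
\[
\ell_i=|\{y\in\mathcal L:\ i\in y\}|,\qquad p_i=|\{s\in\mathcal S:\ i\in s\}|.
\]

\begin{lemma}\label{lem:local}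
Let $i\in V$.
\begin{enumerate}
\item[(a)] Exactly $2\ell_i$ members $y$ of $\mathcal L$ satisfy $i\in y$ or
$y+i\in\mathcal L$, and each of them forms a wasted pair with every $s\in\mathcal S$
that contains $i$. In particular, $\omega\ge2\ell_ip_i$.
\item[(b)] $m^2-\ell+\ell_i\ \le\ \ell_i(p-p_i)+(\ell-2\ell_i)\,p_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) There are $\ell_i$ members with $i\in y$. Since $\mathcal L$ is a down-set,
$y\mapsto y+i$ is a bijection from the members with $i\notin y$ and $y+i\in\mathcal L$
onto the members containing $i$, which accounts for another $\ell_i$. If $i\in s$, the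
first kind violates $y\cap s=\emptyset$ and the second violates
$y+i\notin\mathcal L$.

(b) Of the $m^2$ subsets of $V$ that avoid $i$, exactly $\ell-\ell_i$ lie in
$\mathcal L$. For each of the other $m^2-\ell+\ell_i$ sets $D$, the pair $(y,s)$ of $D$
is good and $i\in V\setminus D=y\cup s$. A good pair with $i\in y$ has $i\notin s$, so
there are at most $\ell_i(p-p_i)$ of these; by (a), there are at most
$(\ell-2\ell_i)p_i$ good pairs with $i\in s$.
\end{proof}

Part (a) says that an element used by both families is expensive; part (b) says that
every element is used heavily by the two families together. The smallest case that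
needs them shows how they combine.

\subsection*{The case $n=7$}
For $n=1,3,5$ the inequalities $\ell q\ge2,\,8,\,32$ already force
$\ell+q\ge3,\,6,\,12$, since integers with sum at most $2,\,5,\,11$ have product at
most $1,\,6,\,30$. For $n=7$ we have $m=8$ and must exclude $\ell+q\le23$. Suppose it
holds. Since $\ell q\ge128$ and $t(23-t)\le126$ for $t\le9$, both $\ell$ and $q$ are at
least $10$. Hence $10\le\ell\le13$ and $9\le p\le12$, and
$\omega\le11\cdot12-128=4$ by \eqref{eq:product}.

Suppose that $\ell_i>0$ and $p_i>0$ for some $i$. Lemma~\ref{lem:local}(a) gives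
$\ell_ip_i\le2$, so $\ell_i+p_i\le3$. The right side of Lemma~\ref{lem:local}(b) is
then at most $\ell_ip+\ell p_i\le13\cdot3=39$, while the left side is at least
$64-13=51$. So no such $i$ exists: the union of the members of $\mathcal L$ and the
union of the members of $\mathcal S$ are disjoint. One of these two sets has at most
$3$ elements and hence at most $8$ subsets, which contradicts $\ell\ge10$ or $p\ge9$.

\subsection*{The partition $V=A\cup B$}
For large $m$ the bound on $\omega$ from \eqref{eq:product} is of order $m^2$, and the
two unions need not be disjoint. What survives is that every element is contained in a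
fixed proportion of $\mathcal L$ or of $\mathcal S$. Assigning each element to a family
in which it is frequent splits $V$ into two sets $A$ and $B$; one of them has at most
$m$ subsets, and each member of the corresponding family that does not fit creates many
wasted pairs.

The right proportion can be read off Lemma~\ref{lem:local}(b): if $\ell_i=0$, it says
$m^2-\ell\le\ell p_i$, that is, $p_i\ge cp$ with
\[
c=\frac{m^2-\ell}{\ell p},
\]
and equality holds in Example~\ref{ex:cone} for $i\notin x$. Both theorems will be
reduced to excluding the range
\begin{equation}\label{eq:range}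
m\ge4,\qquad m<\ell<2m,\qquad p\ge m,\qquad \ell+q\le3m .
\end{equation}
In this range $\ell<2m<m^2$, so $c>0$.

\begin{lemma}\label{lem:dichotomy}
Assume \eqref{eq:range}. For every $i\in V$, either $\ell_i\ge c\ell$ or $p_i\ge cp$.
\end{lemma}

\begin{proof}
We first show $1-3c\le1/p$. Multiplied by $\ell p$, this reads $\ell(p+2)\le3m^2$. Now
$\ell+(p+2)\le3m+1$, so $4\ell(p+2)\le(3m+1)^2=12m^2-(3m^2-6m-1)$, and
$3m^2-6m-1=3m(m-2)-1>0$.

Let $\alpha=\ell_i/\ell$ and $\beta=p_i/p$. Dividing Lemma~\ref{lem:local}(b) by
$\ell p$ gives $c+\alpha/p\le\alpha(1-\beta)+(1-2\alpha)\beta$, that is,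
\[
c\le g(\alpha),\qquad\text{where}\quad g(t)=\beta+t\Bigl(1-\frac1p-3\beta\Bigr).
\]
Suppose that $\alpha<c$ and $\beta<c$. Then $g(0)=\beta<c$, and
\[
g(c)=c+\beta(1-3c)-\frac cp\ \le\ c+\frac{\beta-c}{p}\ <\ c .
\]
Since $g$ is affine and $0\le\alpha<c$, the value $g(\alpha)$ lies between $g(0)$ and
$g(c)$, so $g(\alpha)<c$, a contradiction.
\end{proof}

The assumption that $F$ is small entered through $1-3c\le1/p$, which says that $c$ is
essentially at least $1/3$. Some such bound is necessary for the argument: up to the
term $\alpha/p$ the inequality is $c\le\alpha+\beta-3\alpha\beta$, and for $0<c<1/3$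
this holds with $\alpha=\beta$ slightly below $c$, because $2c-3c^2>c$.

In the range \eqref{eq:range} put
\[
A=\{i\in V:\ \ell_i\ge c\ell\},\qquad B=V\setminus A,\qquad
e=\ell-m,\qquad f=p-m .
\]
Then $p_i\ge cp$ for all $i\in B$, and \eqref{eq:range} gives $e\ge1$, $f\ge0$ and
$e+f\le m-1$. Since $|A|+|B|=2k+1$, either $|A|\le k$ or $|B|\le k$. This is where the
parity of $n$ is used. The numbers $e$ and $f$ are lower bounds for the overflow: if
$|A|\le k$, at least $e$ members of $\mathcal L$ are not subsets of $A$, and if
$|B|\le k$, at least $f$ members of $\mathcal S$ are not subsets of $B$. The next lemma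
gives the price of each such member.

\begin{lemma}\label{lem:waste}
Assume \eqref{eq:range}, and let $w_1=(m^2-\ell)/\ell$ and $w_2=2(m^2-\ell)/p$.
\begin{enumerate}
\item[(a)] Every $y\in\mathcal L$ with $y\not\subseteq A$ lies in at least $w_1$ wasted
pairs, and $w_1>m-e-1$.
\item[(b)] Every $s\in\mathcal S$ with $s\not\subseteq B$ lies in at least $w_2$ wasted
pairs, and $w_2>m-f-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $b\in y\cap B$. Each of the $p_b\ge cp=w_1$ members of $\mathcal S$ containing
$b$ meets $y$. From $m^2=(m+e)(m-e)+e^2$ we get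
$w_1=m-e-1+e^2/(m+e)>m-e-1$.

(b) Take $i\in s\cap A$. By Lemma~\ref{lem:local}(a), $s$ lies in at least
$2\ell_i\ge2c\ell=w_2$ wasted pairs. Since $\ell\le3m-1-p=2m-1-f$, we have
$m^2-\ell\ge(m-1)^2+f$, and $(m+f)(m-f-1)=m^2-m-f-f^2$. Therefore
\[
p\,\bigl(w_2-(m-f-1)\bigr)\ \ge\ 2(m-1)^2+2f-(m^2-m-f-f^2)=(m-1)(m-2)+3f+f^2>0 .
\qedhere
\]
\end{proof}

These prices are to be compared with the budget for $\omega$. If $\ell+q\le3m-\delta$,
then \eqref{eq:product} and the identity $t(3m-t)-2m^2=(t-m)(2m-t)$ give
\begin{equation}\label{eq:budget}
0\le\omega\le(\ell-m)(2m-\ell)-\delta\ell,\qquad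
0\le\omega\le(q-m)(2m-q)-\delta q ;
\end{equation}
for the first bound substitute $q\le3m-\delta-\ell$ in $\omega\le\ell q-2m^2$, for the
second $\ell\le3m-\delta-q$. In terms of $e$ and $f$, the two products are $e(m-e)$
and $(f+1)(m-f-1)$.

\begin{proof}[Proof of Theorem~\ref{thm:bound} for odd $n$]
Suppose that $|F|\le3m-2$, that is, $\ell+q\le3m-1$. By \eqref{eq:budget} with
$\delta=1$, both $(\ell-m)(2m-\ell)$ and $(q-m)(2m-q)$ are positive, so $m<\ell<2m$ and
$m<q<2m$. Thus $p\ge m$, and $2m+2\le\ell+q\le3m-1$ gives $m\ge3$, hence $m\ge4$
because $m$ is a power of $2$. We are in the range \eqref{eq:range}.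

If $|A|\le k$, then Lemma~\ref{lem:waste}(a), applied to $e$ members of $\mathcal L$,
gives
\[
\omega\ \ge\ e(m-e-1)=e(m-e)-e\ >\ e(m-e)-\ell ,
\]
contrary to the first bound in \eqref{eq:budget}. If $|B|\le k$, then
Lemma~\ref{lem:waste}(b), applied to $f$ members of $\mathcal S$, gives
\[
\omega\ \ge\ f(m-f-1)=(f+1)(m-f-1)-(m-f-1)\ >\ (f+1)(m-f-1)-q ,
\]
because $q=m+f+1$; this contradicts the second bound. Hence $|F|\ge3m-1$.
\end{proof}

\begin{remark}
The proof of Theorem~\ref{thm:bound} used only that $F$ contains $\emptyset$ and meets
the antichains of Lemma~\ref{lem:antichain}. So the bound holds for every family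
$F\subseteq2^V$ that meets $\{\emptyset\}$ and all antichains $Z(D,\mathcal I)$ with
$D\ne\emptyset$ and $\mathcal I$ a nonempty down-set of $2^{V\setminus D}$.
\end{remark}

\section{The extremal fibers}\label{sec:extremal}

The ``if'' part of Theorem~\ref{thm:extremal} is \eqref{eq:sizeC}, and the ``only if''
part for $n\le3$ is Example~\ref{ex:small}. So let $n\ge4$ and let $F$ be a fiber that
attains the bound. We show that $\ell q=2^n$ and apply the following converse of
Example~\ref{ex:cone}.

\begin{lemma}\label{lem:rigid}
If $\ell q=2^n$ and $p\ge2$, then $F=C(U)$ for a set $U$ with $2^{|U|}=\ell$.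
\end{lemma}

\begin{proof}
By \eqref{eq:product}, $\omega=0$, so every $s\in\mathcal S$ is disjoint from every
$y\in\mathcal L$ and hence from the union $U$ of all members of $\mathcal L$. Since
$p\ge2$, some $s$ is nonempty, so $U\ne V$. The nonempty set $D=V\setminus U$ is not
contained in $U$, so $D\notin\mathcal L$. Its pair $(y,s)$ satisfies $y\cup s=U$ and
$s\cap U=\emptyset$, so $y=U$. Thus $U\in\mathcal L$ and $\mathcal L=2^U$, which gives
$\ell=2^{|U|}$ and $p=2^{n-|U|}-1$. The $p$ members of $F\setminus\mathcal L$ contain
$U$ and differ from it, and $U$ has exactly $2^{n-|U|}-1$ proper supersets. So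
$F\setminus\mathcal L$ consists of all of them.
\end{proof}

The hypothesis $p\ge2$ serves only to ensure $U\ne V$. It can fail for extremal fibers
with $n\le3$, which is why these cases were treated separately.

\subsection*{Even $n\ge4$}
Let $M=2^{n/2}$. Then $\ell+q=2M$ and $\ell q\ge M^2$, so
$(\ell-q)^2=(\ell+q)^2-4\ell q\le0$. Hence $\ell=q=M$ and $p=M-1\ge3$, and
Lemma~\ref{lem:rigid} gives $F=C(U)$ with $|U|=n/2$.

\subsection*{Odd $n\ge5$}
We keep the notation of Section~\ref{sec:odd}. Now $k\ge2$, $m\ge4$ and $\ell+q=3m$.
By \eqref{eq:budget} with $\delta=0$, $m\le\ell\le2m$. If $\ell=m$ or $\ell=2m$, then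
$\ell q=2m^2=2^n$ and $p\ge m-1\ge3$, so Lemma~\ref{lem:rigid} gives $F=C(U)$ with
$|U|=k$ or $|U|=k+1$.

It remains to exclude $m<\ell<2m$. Then $q=3m-\ell>m$, so \eqref{eq:range} holds, with
$e+f=m-1$ and
\begin{equation}\label{eq:budget0}
\omega\le e(m-e)=(f+1)(m-f-1).
\end{equation}
The count of Section~\ref{sec:odd} no longer gives a contradiction, since the cost of
the overflow now fits within the budget. But it nearly exhausts the budget, and this
forces $F$ to differ from $C(A)$ in few places. In each of the two cases we show that
the overflow is as small as possible, deduce the structure of $\mathcal L$ and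
$\mathcal S$ from the small remaining budget, and then use
Proposition~\ref{prop:pair} to produce more exceptional sets than there are.

\medskip
\noindent\textbf{Case $|A|\le k$.}
Let $\varepsilon\ge e$ be the number of $y\in\mathcal L$ with $y\not\subseteq A$.

\emph{Step 1: $\varepsilon=e$, $|A|=k$ and $2^A\subseteq\mathcal L$.}
By Lemma~\ref{lem:waste}(a) and \eqref{eq:budget0}, $\varepsilon w_1\le e(m-e)$. On the
other hand, with $\ell=m+e$,
\begin{align*}
\ell\,\bigl((e+1)w_1-e(m-e)\bigr)&=(e+1)(m^2-m-e)-e(m^2-e^2)\\
&=m(m-e-1)+e(e^2-e-1).
\end{align*}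
For $e\ge2$ the first term is nonnegative and the second is positive; for $e=1$ the sum
is $m(m-2)-1>0$. So $\varepsilon<e+1$, and $\varepsilon=e$. Exactly $\ell-e=m$ members
of $\mathcal L$ are then subsets of $A$, while $2^{|A|}\le m$. Hence $|A|=k$,
$|B|=k+1$, and $2^A\subseteq\mathcal L$.

\emph{Step 2: $\mathcal S\subseteq2^B$.}
The number of wasted pairs $(y,s)$ with $y\subseteq A$ is at most
$e(m-e)-ew_1<e(m-e)-e(m-e-1)=e<m$. If some $s\in\mathcal S$ contained an element
$i\in A$, then each of the $m$ sets $y\subseteq A$ would satisfy $i\in y$ or
$y+i\in2^A\subseteq\mathcal L$, which gives $m$ such pairs. So every $s$ is a subset of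
$B$.

\emph{Step 3: a missing subset of $B$ costs $m$ exceptional sets.}
Of the $2m$ subsets of $B$, exactly $2m-p=m-f=e+1\ge2$ are not in $\mathcal S$. Choose
one, $P$, with $P\ne B$. (In $C(A)$ only $B$ itself is missing.) For $X\subseteq A$
let
\[
D_X=(A\setminus X)\cup(B\setminus P),\qquad V\setminus D_X=X\cup P ,
\]
and define a member $h(X)$ of $\mathcal L$ as follows.
\begin{itemize}
\item If $D_X\in\mathcal L$, let $h(X)=D_X$. Its trace on $A$ is $A\setminus X$, and
its trace on $B$ is $B\setminus P\ne\emptyset$.
\item If $D_X\notin\mathcal L$, let $(y,s)$ be the pair of $D_X$ and $h(X)=y$. Here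
$X\cup P$ is the disjoint union of $y$ and $s$, and $s\subseteq B$ by Step~2, so
$y\cap A=X$ and $s\subseteq P$. Since $P\notin\mathcal S$, we have $s\ne P$, so the
trace $y\cap B=P\setminus s$ is a nonempty subset of $P$.
\end{itemize}
In both cases $h(X)\not\subseteq A$. The map $h$ is injective: within each type the
trace on $A$ determines $X$, and sets of different types differ because
$B\setminus P$ is not a subset of $P$. Hence $m=2^{|A|}\le\varepsilon=e\le m-1$, a
contradiction.

\medskip
\noindent\textbf{Case $|B|\le k$.}
Let $\eta\ge f$ be the number of $s\in\mathcal S$ with $s\not\subseteq B$. Note that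
$f=m-1-e\le m-2$.

\emph{Step 1: $\eta=f$, $|B|=k$ and $2^B\subseteq\mathcal S$.}
By Lemma~\ref{lem:waste}(b) and \eqref{eq:budget0},
$\eta w_2\le(f+1)(m-f-1)<(f+1)w_2$. So $\eta<f+1$, and $\eta=f$. Exactly $p-f=m$
members of $\mathcal S$ are subsets of $B$, while $2^{|B|}\le m$. Hence $|B|=k$ and
$2^B\subseteq\mathcal S$. In particular $B\in\mathcal S$, which means
$A\in F\setminus\mathcal L$.

\emph{Step 2: $\mathcal L\subseteq2^A$.}
The number of wasted pairs $(y,s)$ with $s\subseteq B$ is at most
$(f+1)(m-f-1)-fw_2\le m-f-1<m$. If some member of $\mathcal L$ contained an element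
$b\in B$, then $\{b\}\in\mathcal L$, and each of the $m/2$ subsets $s$ of $B$ that
contain $b$ would form a wasted pair with $\{b\}$, which it meets, and with
$\emptyset$, because $\emptyset+b\in\mathcal L$. These are $m$ such pairs. So no member
of $\mathcal L$ meets $B$.

\emph{Step 3: the absence of $A$ from $\mathcal L$ costs $m-1$ exceptional sets.}
Let $D$ be a nonempty subset of $B$. By Step~2, $D\notin\mathcal L$. Let $(y,s)$ be the
pair of $D$, so that $A\cup(B\setminus D)$ is the disjoint union of $y$ and $s$. Since
$y\subseteq A$ and $A\notin\mathcal L$, the set $y$ is a proper subset of $A$. Hence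
$s\supseteq A\setminus y\ne\emptyset$, so $s\not\subseteq B$, and
$s\cap B=B\setminus D$ determines $D$. The $m-1$ nonempty subsets of $B$ thus give
$m-1$ distinct members of $\mathcal S$ that are not subsets of $B$, and
$m-1\le\eta=f\le m-2$, a contradiction.

\medskip
Both cases are impossible, so $\ell\in\{m,2m\}$ and $F=C(U)$ with $|U|\in\{k,k+1\}$.
This completes the proof of Theorem~\ref{thm:extremal}. \qed

\begin{thebibliography}{9}

\bibitem{fibres}
\emph{Minimum Sized Fibres In Distributive Lattices},
\texttt{https://\allowbreak core-prod.\allowbreak cambridgecore.org/\allowbreak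
core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak
content/\allowbreak view/\allowbreak
D0FB353F0231D8F0C1980DB06D3BA9F7/\allowbreak
S144678870000238Xa.pdf/\allowbreak
minimum-\allowbreak sized-\allowbreak fibres-\allowbreak in-\allowbreak
distributive-\allowbreak lattices.pdf}

\end{thebibliography}
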